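# The action of $p$ and $q$ on jets: hypertranscendence of conjugacies at infinity

## 1. A ring endomorphism that differentiates the functional equation

Fix two nonconstant rational maps $p$ and $q$. Take independent variables $z,y_0,y_1,y_2,\dots$; think of $y_j$ as a place for the $j$-th derivative of an unknown function of $z$. Put
$$K=\mathbb C(z,y_0),\qquad \mathcal A=K[y_1,y_2,\dots],\qquad D=\partial_z+\sum_{j\ge0}y_{j+1}\,\partial_{y_j}.$$
The derivation $D$ is "total differentiation with respect to $z$". Throughout, $p,p',p''$ are functions of $z$, while $q,q',q'',\dots$ are functions of $y_0$. For $g\in K$ write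
$$g^\sigma(z,y_0)=g(p(z),q(y_0)).$$
Since $p(z)$ and $q(y_0)$ are algebraically independent, $\sigma$ is an injective field homomorphism $K\to K$. Now define
$$Y_0=q(y_0),\qquad Y_{j+1}=\frac{D(Y_j)}{p'}\quad(j\ge0),$$
and let $\Phi:\mathcal A\to\mathcal A$ be the ring homomorphism with $\Phi|_K=\sigma$ and $\Phi(y_j)=Y_j$ for $j\ge1$. This endomorphism is the object on which everything turns.

With $N=p''/p'$, the first two images are
$$Y_1=\frac{q'y_1}{p'},\qquad Y_2=\frac{1}{p'^2}\big(q'y_2+q''y_1^2-q'N\,y_1\big).$$

What is $\Phi$ for? Suppose $f$ satisfies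
$$f(p(z))=q(f(z)).\tag{1}$$
Differentiating once and dividing by $p'$ gives $f'(p(z))=q'(f)f'/p'=Y_1(z,f,f')$. If $f^{(j)}(p(z))=Y_j(z,f,\dots,f^{(j)})$, differentiating and dividing by $p'$ again gives the same for $j+1$. So
$$f^{(j)}(p(z))=Y_j\big(z,f(z),\dots,f^{(j)}(z)\big)\qquad(j\ge0).\tag{2}$$
In words: $\Phi$ expresses the jet of $f$ at $p(z)$ through the jet of $f$ at $z$. Consequently, if $f$ satisfies an algebraic differential equation $P=0$, evaluating the equation at $p(z)$ shows that $f$ also satisfies $\Phi(P)=0$. If $P$ is a minimal equation, then $P$ must divide $\Phi(P)$. We will show that a polynomial with this property essentially cannot exist, and conclude that $f$ satisfies no algebraic differential equation.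

The tool for this is a double grading. For a monomial $y^a=y_1^{a_1}y_2^{a_2}\cdots$ let
$$|a|=\sum_j a_j\ \text{ (degree)},\qquad \|a\|=\sum_j j\,a_j\ \text{ (weight)},$$
and call $(|a|,\|a\|)$ its **bidegree**. Always $|a|\le\|a\|$, with equality exactly when $y^a=y_1^{a_1}$. In $Y_2$ the three terms have bidegrees $(1,2)$, $(2,2)$, $(1,1)$: the derivative $q''$ of $q'$ raised the degree, the derivative $p''$ of $p'$ lowered the weight. Looking at parts of *lowest degree* hides the higher derivatives of $q$, and looking at parts of *high weight* shows those of $p$ one layer at a time.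

## 2. Conjugacies at infinity and algebraic differential equations

For $d\ge2$ let $M_d(z)=z^d$, and let $T_d$ be the Chebyshev polynomial, $T_d(\cos z)=\cos(dz)$. Two polynomials $p,q$ are *linearly conjugate* if $q=L\circ p\circ L^{-1}$ with $L(z)=az+b$, $a\ne0$.

**Conformal at infinity.** A function $f$ is *conformal at $\infty$* if it is defined in a neighborhood of $\infty$ and maps it conformally onto a neighborhood of $\infty$, with $f(\infty)=\infty$; conformal means holomorphic and injective in the local coordinate $1/z$. Equivalently $f(z)=cz+c_0+c_1/z+\cdots$ near $\infty$ with $c\ne0$. So $z+1/z$ is conformal at $\infty$ and $z^2$ is not.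

**Differentially algebraic.** A function $f$ is *differentially algebraic*, for short DA, if $P(z,f,f',\dots,f^{(n)})=0$ for some $n\ge0$ and some polynomial $P\not\equiv0$ in $n+2$ variables with complex coefficients. Otherwise $f$ is *hypertranscendental*. Algebraic functions are DA (with $n=0$), $e^z$ is DA ($f'-f=0$), and $\cos z$ is DA ($f''+f=0$).

**Standing hypotheses.** $p$ and $q$ are polynomials of the same degree $d\ge2$; $f$ is conformal at $\infty$ and satisfies $f(p(z))=q(f(z))$ near $\infty$; and $f$ is not affine. (The last condition removes the trivial conjugacies $f=L$, $q=L\circ p\circ L^{-1}$.)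

Two cases show what to expect. By Böttcher's theorem, for $q=M_d$ and monic $p$ of degree $d$ there is always a conformal $f$ at $\infty$ satisfying (1).

* Let $p(z)=z^2-2$, $q=M_2$. The function $f=\frac12\big(z+\sqrt{z^2-4}\big)$ satisfies $f+1/f=z$, so $f^2+1/f^2=z^2-2$, that is, $f(z^2-2)=f(z)^2$. This $f$ is algebraic. Here $p(z)=2\,T_2(z/2)$ is linearly conjugate to $T_2(z)=2z^2-1$.
* Let $p(z)=z^2+1$, $q=M_2$, and $f=z+a_0+a_1/z+\cdots$. Then $f(z)^2=z^2+2a_0z+(a_0^2+2a_1)+\cdots$ and $f(z^2+1)=z^2+(1+a_0)+\cdots$, so $a_0=0$, $a_1=\frac12$, and $f$ is not affine. No formula is in sight.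

The following is the known result from which we start; the problem quotes it from a work cited there as [2].

**Quoted result.** *Under the standing hypotheses, $f$ is transcendental unless both $p$ and $q$ are linearly conjugate to $M_d$ or $\pm T_d$.*

The problem, taken from "Hypertranscendency of Conjugacies in Complex Dynamics", is to prove or disprove the conjecture that apart from these exceptional cases $f$ is even hypertranscendental. The conjecture is true.

**Theorem A.** *Under the standing hypotheses, if $p$ and $q$ are not both linearly conjugate to $M_d$ or $\pm T_d$, then $f$ is hypertranscendental.*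

For $p=z^2+1$ the critical orbit $0,1,2,5,26,\dots$ is infinite, while those of $M_2$, $T_2$, $-T_2$ are finite ($0$; $0,-1,1$; $0,1,-1$). So $z^2+1$ is conjugate to none of them, and Theorem A says that the function $f$ of the second case satisfies no algebraic differential equation.

We prove Theorem A through a more general statement about rational maps. Let $e_x=e_x(p)$ be the local degree of $p$ at $x\in\mathbb P^1=\mathbb P^1(\mathbb C)$.

**Exceptional map.** A rational map $p$ of degree $d\ge2$ is *exceptional* if there is a function $\nu:\mathbb P^1\to\{1,2,3,\dots\}\cup\{\infty\}$, equal to $1$ off a finite set, with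
$$\nu(p(x))=e_x\,\nu(x)\quad\text{for all }x\in\mathbb P^1 .$$

For $M_d$ take $\nu(0)=\nu(\infty)=\infty$ and $\nu=1$ elsewhere. For $T_2=2z^2-1$ take $\nu(\infty)=\infty$, $\nu(1)=\nu(-1)=2$, and $\nu=1$ elsewhere: the preimages of $1$ are $\pm1$ with $e=1$, and $2=1\cdot2$; the only preimage of $-1$ is $0$ with $e=2$, and $2=2\cdot1$. On the other hand $z^2+1$ is not exceptional: $\nu(1)=2\nu(0)\ge2$, so $\nu\ge2$ on the infinite forward orbit of $1$.

**Hypothesis (H).** $p$ is rational of degree $\ge2$ and $q$ is a nonconstant rational map. $f$ is a nonconstant meromorphic germ at $z_0$ that can be continued meromorphically along a path from $z_0$ to $p(z_0)$, and the resulting germ $f_1$ at $p(z_0)$ satisfies $f_1(p(z))=q(f(z))$ near $z_0$.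

**Theorem B.** *Assume (H) with $f$ transcendental and DA. Then $p$ is exceptional. If also $\deg q\ge2$, then $q$ is exceptional.*

**Theorem C.** *Under the standing hypotheses the following are equivalent: (i) $f$ is algebraic; (ii) $f$ is DA; (iii) both $p,q$ are linearly conjugate to $M_d$ or $\pm T_d$.*

Under (H), formula (2) holds with $f_1^{(j)}(p(z))$ on the left; the derivation is the same.

## 3. Equations of order one, two and three by hand

Assume (H) with $f$ transcendental. Besides $N=p''/p'$ we need the Schwarzian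
$$S=S(p)=N'-\tfrac12N^2 .$$
Write $N(g)=g''/g'$ and $S(g)=N(g)'-\frac12N(g)^2$ for any nonconstant $g$. Differentiating $(g\circ h)'=g'(h)h'$ logarithmically gives $N(g\circ h)=N(g)(h)\,h'+N(h)$. In $S(g\circ h)$ the term $N(g)(h)h''$ from the derivative cancels the mixed term $N(g)(h)h'N(h)$ of the square, since $h''=h'N(h)$. So the **cocycle rule** holds:
$$S(g\circ h)=S(g)(h)\,h'^2+S(h).$$
Affine maps have $N=0$, and $1/z$ has $N=-2/z$, so $S=2/z^2-2/z^2=0$. By the cocycle rule all Möbius maps have $S=0$.

**Order one.** Suppose $f'=A(z,f)$ with $A\in K$, $A\neq 0$. By continuation $f_1'=A(w,f_1)$, and at $w=p(z)$ this reads $q'(f)f'/p'=A^\sigma(z,f)$. As $f$ is transcendental, an identity in $z$ and $f(z)$ is an identity in $K$; so $A^\sigma=q'p'^{-1}A$. This is a case of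
$$A^\sigma=q'^{\,k}p'^{\,l}A,\qquad A\in K^\times,\ k,l\in\mathbb Z,\ l\ne0.\tag{3}$$

**Order two.** Suppose $z,f,f'$ are algebraically independent and $f''+Af'^2+Bf'+G=0$ with $A,B,G\in K$. Continuing the equation and substituting $w=p(z)$ gives $Y_2+A^\sigma Y_1^2+B^\sigma Y_1+G^\sigma=0$, with $y_2=-Ay_1^2-By_1-G$. This is an identity of polynomials in $y_1$ over $K$. Its coefficient of $y_1$ is $p'^{-2}(-q'B-q'N)+p'^{-1}q'B^\sigma=0$, that is,
$$p'B^\sigma-B=N,\qquad B\in K.\tag{4}$$

**Order three.** Suppose $z,f,f',f''$ are algebraically independent and $S(f)=C(z,f)+A(z,f)f'^2$. Apply the cocycle rule to both sides of $f_1\circ p=q\circ f$: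
$$S(f_1)(p)\,p'^2+S=S(q)(f)\,f'^2+S(f).$$
Insert $S(f_1)(p)=C^\sigma+A^\sigma q'^2f'^2/p'^2$ and compare the terms free of $f'$:
$$p'^2C^\sigma+S=C,\qquad C\in K.\tag{5}$$

So each small equation leads to a functional equation over $K$, and we shall see that (3), (4), (5) are all impossible unless $p$ is exceptional.

The natural first attempt for a general $P$ is now: find a leading part $P_0$, look at the layer directly below it, and get a contradiction from (4). The layer below is governed by how one factor $N$ enters. With $Y_j=q'p'^{-j}(y_j-\binom j2N\,y_{j-1}+\cdots)$ (proved in Section 7), this is the derivation $X_1$ that sends $y_j$ to $\binom j2y_{j-1}$. The attempt succeeds if $X_1P_0\ne0$, as for $P_0=y_2$. It stops exactly where $X_1P_0=0$, and this does happen. Take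
$$W=y_1y_3-\tfrac32y_2^2=y_1^2\Big(\frac{y_3}{y_1}-\frac32\frac{y_2^2}{y_1^2}\Big),$$
which is $f'^2S(f)$ on jets. Then $X_1W=y_1\cdot3y_2-3y_2\cdot y_1=0$: no $N$ appears in the layer below $W$, and (4) cannot be reached. The order-three computation shows the remedy. One layer further down $S$ appears, with $y_3$ sent to $y_1$, and one gets (5). So we must use two layers. That two are enough for *every* leading part is because the two derivations attached to $N$ and $S$ generate, by commutators, derivations that detect every variable $y_m$, $m\ge2$ (Lemma 6).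

## 4. From the Schwarzian equation to the function $\nu$

First we find out what a rational solution of (5) in one variable means.

**Lemma 1.** *Let $p$ be rational of degree $d\ge2$. If some rational function $\rho(z)$ satisfies*
$$\rho(p)\,p'^2+S(p)=\rho,\tag{6}$$
*then $p$ is exceptional.*

For $p=M_d$ the function $\rho=\frac1{2z^2}$ is a solution: $\rho(p)p'^2=\frac{d^2}{2z^2}$ and $S=-\frac{d-1}{z^2}-\frac{(d-1)^2}{2z^2}=\frac{1-d^2}{2z^2}$. It has double poles at $0$ and at $\infty$ (with $t=1/z$, $\rho\,dz^2=\frac{1}{2t^2}dt^2$), and these are the points with $\nu=\infty$. The proof reads $\nu$ off the double poles.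

**Step 1: equation (6) in any Möbius coordinates.** This lets us treat all points, including $\infty$, alike. Let $z=a(t)$ in the source and $w=b(\tau)$ in the target, with $a,b$ Möbius, and let $\hat p=b^{-1}\circ p\circ a$. Put $\rho_a(t)=\rho(a(t))a'(t)^2$ and $\rho_b(\tau)=\rho(b(\tau))b'(\tau)^2$; these represent the quadratic differential $\rho\,dz^2$. The cocycle rule and $S(\text{Möbius})=0$ give $S(\hat p)=S(p)(a)\,a'^2$. From $p\circ a=b\circ\hat p$ we get $p'(a)a'=b'(\hat p)\hat p'$. Multiplying (6) at $z=a(t)$ by $a'^2$ yields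
$$\rho_a=\rho_b(\hat p)\,\hat p'^2+S(\hat p).$$
So at any $x$, with $y=p(x)$, we may use a Möbius coordinate $t$ vanishing at $x$ and $\tau$ vanishing at $y$; then $\tau=\hat p(t)=ct^e(1+O(t))$, $e=e_x$, $c\ne0$. The order of a pole of $\rho\,dz^2$ of order $\geq 3$, and the coefficient of $dt^2/t^2$ when the pole has order at most $2$, do not depend on the coordinate: if $t=\kappa s(1+O(s))$, then $dt^2/t^2=(1+O(s))\,ds^2/s^2$.

**Step 2: the double pole of $S$.** From $\hat p'=cet^{e-1}(1+O(t))$ we get $N(\hat p)=\frac{e-1}t+O(1)$ with holomorphic remainder, so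
$$S(\hat p)=-\frac{e-1}{t^2}-\frac{(e-1)^2}{2t^2}+O(1/t)=\frac{1-e^2}{2t^2}+O(1/t).$$

**Step 3: finite backward orbits.** This controls the only points where pulling back could fail to give information. Suppose $O=\bigcup_{k\ge0}p^{-k}(y)$ is finite. Then $p^{-1}(O)\subset O$ and $p:p^{-1}(O)\to O$ is surjective, so $|p^{-1}(O)|\ge|O|$. Hence $p^{-1}(O)=O$ and $p$ permutes $O$. Each point of $O$ has exactly one preimage, which therefore has local degree $d$. In particular $y$ lies on a cycle and $e=d$ along the cycle.

**Step 4: $\rho\,dz^2$ has no pole of order $\ge3$.** Let it have a pole of order $m_y\ge3$ at $y$, and let $p(x)=y$, $e=e_x$. The pullback of $\tau^{-m_y}d\tau^2$ has at $x$ a pole of order $em_y-2(e-1)=e(m_y-2)+2\ge3$, and $S$ has a pole of order at most $2$. By (6), $\rho\,dz^2$ has at $x$ a pole of order $m_x\ge3$ with $m_x-2=e_x(m_y-2)$. Repeating, the whole backward orbit of $y$ consists of poles, so it is finite. By Step 3, $y$ lies on a cycle, of length $k$ say, with $e=d$ along it; going around gives $m_y-2=d^k(m_y-2)$. This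 is impossible, since $m_y-2>0$.

**Step 5: the relation between double poles.** By Step 4 we may write, at every $x$,
$$\rho\,dz^2=\Big(\frac{1-\alpha_x}{2t^2}+O(1/t)\Big)dt^2,$$
and $\alpha_x=1$ off a finite set. We have $p^*(d\tau^2/\tau^2)=e^2\frac{dt^2}{t^2}(1+O(t))$ and $p^*(O(1/\tau)\,d\tau^2)=O(t^{-e}t^{2e-2})\,dt^2=O(t^{e-2})\,dt^2=O(1/t)\,dt^2$. Comparing coefficients of $dt^2/(2t^2)$ in (6) gives $1-\alpha_x=e_x^2(1-\alpha_y)+1-e_x^2$, that is,
$$\alpha_x=e_x^2\,\alpha_{p(x)}\quad\text{for all }x\in\mathbb P^1.\tag{7}$$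

**Step 6: $\nu$.** Let $\alpha_y\ne0$. If the backward orbit of $y$ were finite, Step 3 and (7) around the cycle would give $\alpha_y=d^{2k}\alpha_y$, which is impossible. So it is infinite and contains a point $x$ with $\alpha_x=1$, say $p^k(x)=y$. By (7), $1=\alpha_x=e^2\alpha_y$ where $e$ is the local degree of $p^k$ at $x$. Hence $\alpha_y=e^{-2}$ with a positive integer $e$. So $\nu(x):=\alpha_x^{-1/2}\in\{1,2,\dots\}\cup\{\infty\}$ is well defined (with $\nu=\infty$ where $\alpha=0$), equals $1$ off a finite set, and (7) says $\nu(p(x))=e_x\nu(x)$. So $p$ is exceptional. $\square$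

## 5. Exceptional polynomials

**Lemma 2.** *If $p$ is exceptional, then $\sum_x(1-1/\nu(x))=2$. An exceptional polynomial of degree $d\ge2$ is linearly conjugate to $M_d$ or $\pm T_d$.*

**Step 1: the sum.** Put $\sigma_\nu=\sum_x(1-1/\nu(x))$, a finite sum, with $1/\infty=0$. For each $y$ we have $\sum_{x\in p^{-1}(y)}e_x=d$, and $\nu(y)=e_x\nu(x)$. Therefore
$$d\,\sigma_\nu=\sum_y\sum_{x\in p^{-1}(y)}e_x\Big(1-\frac1{e_x\nu(x)}\Big)=\sum_x(e_x-1)+\sum_x\Big(1-\frac1{\nu(x)}\Big)=2d-2+\sigma_\nu,$$
where $\sum_x(e_x-1)=2d-2$ is the Riemann–Hurwitz formula. So $\sigma_\nu=2$.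

**Step 2: two cases for polynomials.** At $\infty$ we have $e=d$ and $p(\infty)=\infty$, so $\nu(\infty)=d\,\nu(\infty)$ and $\nu(\infty)=\infty$. The finite points thus contribute $1$ in total. Each nonzero contribution $1-1/\nu$ lies in $[\frac12,1]$ and equals $1$ only when $\nu=\infty$. So either one finite point has $\nu=\infty$, or exactly two finite points have $\nu=2$; all other finite points have $\nu=1$.

**Step 3: one point $y$ with $\nu=\infty$.** If $p(x)=y$, then $e_x\nu(x)=\infty$, so $\nu(x)=\infty$; as $x$ is finite, $x=y$. Hence $p(z)=y+c(z-y)^d$. With $L(z)=a(z-y)$, $a^{d-1}=c$, we get $L\circ p\circ L^{-1}(w)=ac\,(w/a)^d=w^d$.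

**Step 4: two points with $\nu=2$.** Conjugate linearly so that they are $\pm1$. If $x\in\mathbb C$ and $p(x)\in\{1,-1\}$, then $e_x\nu(x)=2$, so either $x=\pm1$ and $e_x=1$, or $x\ne\pm1$ and $e_x=2$. Also $\nu(p(\pm1))\ge2$ and $p(\pm1)$ is finite, so $p(\pm1)\in\{1,-1\}$. The polynomial $p^2-1$ vanishes exactly where $p=\pm1$, to order $e_x$. So $\pm1$ are simple zeros and all other zeros are double:
$$p^2-1=(z^2-1)g^2,\qquad \deg g=d-1 .$$
Differentiating, $2pp'=2zg^2+2(z^2-1)gg'$, so $g\mid pp'$. A common zero of $g$ and $p$ would give $-1=0$; so $g$ is coprime to $p$ and $g\mid p'$. Degrees agree, hence $p'=cg$. If $p$ and $g$ have leading coefficients $a$ and $g_0$, then $a^2=g_0^2$ and $da=cg_0$, so $c^2=d^2$. Thus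
$$d^2(p^2-1)=(z^2-1)\,p'^2 .$$
For $u(w)=p(\cos w)$ this says $u'^2=\sin^2w\;p'(\cos w)^2=d^2(1-u^2)$. Differentiate and cancel $2u'\not\equiv0$: $u''=-d^2u$. Since $u$ is even, $u=A\cos dw$; inserting this in $u'^2=d^2(1-u^2)$ gives $A^2=1$. So $p=\pm T_d$. $\square$

## 6. Three functional equations over $\mathbb C(z,y_0)$

The by-hand computations led to equations in *two* variables. Now we reduce them to Lemma 1.

**Lemma 3.** *Suppose $p$, of degree $\ge2$, is not exceptional, and let $q$ be a nonconstant rational map. Then (3) has no solution $A\in K^\times$ with $k,l\in\mathbb Z$, $l\ne0$; (4) has no solution $B\in K$; and (5) has no solution $C\in K$.*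

**Step 1: a solution of (3) gives one of (4).** By the chain rule $\partial_z(g^\sigma)=p'\,(g_z)^\sigma$. Taking the logarithmic $z$-derivative of $A^\sigma=q'^kp'^lA$, where $q'$ does not depend on $z$, gives $p'(A_z/A)^\sigma=lN+A_z/A$. Hence $B=A_z/(lA)$ solves (4).

**Step 2: a solution of (4) gives one of (5).** Put $B_1=B^\sigma$ and $B_1^z=(B_z)^\sigma$, so $N=p'B_1-B$ and $\partial_zB_1=p'B_1^z$. Then
$$S=N'-\tfrac12N^2=p''B_1+p'^2B_1^z-B_z-\tfrac12p'^2B_1^2+p'B_1B-\tfrac12B^2 .$$
Here $p''B_1=p'NB_1=p'^2B_1^2-p'BB_1$. Substituting, the mixed terms cancel: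
$$S=p'^2\big(B_1^z+\tfrac12B_1^2\big)-\big(B_z+\tfrac12B^2\big).$$
So $C=-(B_z+\frac12B^2)$ satisfies $S=-p'^2C^\sigma+C$, which is (5).

Steps 1 and 2 also work, word for word, for functions of $z$ alone, with $g^\sigma$ replaced by $g(p)$ and with a nonzero constant in place of $q'^k$.

**Step 3: (5) has no solution.** The idea is to expand at a fixed point of $q$, so that one coefficient depends on $z$ alone. Let $C\in K$ solve (5). The map $q$ has a fixed point $b\in\mathbb P^1$. Let $t=y_0-b$, or $t=1/y_0$ if $b=\infty$; in this coordinate $q$ is $t\mapsto\lambda t^e+\cdots$ with $\lambda\ne0$, $e\ge1$. If $C=0$, then $S=0$ and $\rho=0$ solves (6), contrary to Lemma 1. Otherwise expand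
$$C=\sum_{m\ge m_0}C_m(z)\,t^m,\quad C_m\in\mathbb C(z),\ C_{m_0}\ne0;\qquad C^\sigma=\sum_{m\ge m_0}C_m(p(z))\,(\lambda t^e+\cdots)^m .$$

* Case $m_0<0$, $e\ge2$. The term $p'^2C^\sigma$ has $t$-order exactly $em_0<m_0$, and $S$ has $t$-order $\geq 0$. So the left side of (5) has order $em_0$ and the right side has order $m_0$, a contradiction.
* Case $m_0<0$, $e=1$. The coefficient of $t^{m_0}$ in (5), with $h=C_{m_0}\ne0$, is $p'^2\lambda^{m_0}h(p)=h$, or $h(p)=\lambda^{-m_0}p'^{-2}h$. This is the one-variable form of (3) with $l=-2$. By Steps 1 and 2 in one variable, $\beta=h'/(-2h)$ satisfies $p'\beta(p)-\beta=N$, and $\rho=-(\beta'+\frac12\beta^2)$ satisfies (6), contrary to Lemma 1.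
* Case $m_0\ge0$. Positive powers of $t$ stay positive powers under $\sigma$, so the coefficient of $t^0$ in (5) reads $p'^2C_0(p)+S=C_0$ (with $C_0=0$ if $m_0>0$). So $\rho=C_0$ solves (6), contrary to Lemma 1.

Hence (5) has no solution; by Step 2 neither has (4), and by Step 1 neither has (3). $\square$

## 7. The first three layers of $\Phi$

We now need $\Phi$ precisely: its leading part, and the two layers directly below in weight.

**Step 1: a formula for $Y_j$.** We have $Y_j=(p'^{-1}D)^jq(y_0)$. For $j\ge1$ write $(p'^{-1}D)^j=\sum_{i=1}^jc_{j,i}(z)D^i$. Applying $p'^{-1}D$ once more gives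
$$c_{1,1}=\frac1{p'},\qquad c_{j+1,i}=\frac{c_{j,i}'+c_{j,i-1}}{p'},\qquad c_{j,0}=0,\quad c_{j,i}=0\ (i>j).$$
Moreover, for $i\ge1$, $D^iq(y_0)$ is a sum of components of bidegrees $(k,i)$, $1\le k\le i$, and its $(1,i)$-component is $q'y_i$. This is clear for $i=1$. In general, $D$ sends $F(y_0)y^a$ of bidegree $(k,i)$ to $F'y_1y^a$, of bidegree $(k+1,i+1)$, plus $F\,D(y^a)$, of bidegree $(k,i+1)$; and the $(1,i+1)$-component can only come from $q'D(y_i)=q'y_{i+1}$. Hence
$$Y_j=\sum_{i=1}^jc_{j,i}(z)\,D^iq(y_0),\tag{8}$$
with components in bidegrees $(k,i)$, $1\le k\le i\le j$; its part of degree $1$ is $q'\sum_ic_{j,i}y_i$.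

**Step 2: the leading part.** By the recursion $c_{j,j}=p'^{-j}$, so the $(1,j)$-component of $Y_j$ is $q'p'^{-j}y_j$, and the other components of $Y_j$ have larger or equal degree and smaller or equal weight. Multiplying out gives:

**Lemma 4.** *If $G\in\mathcal A$ has bidegree $(\alpha,\beta)$, then $\Phi(G)$ has components only in bidegrees $(\alpha+r,\beta-s)$ with $r,s\ge0$. If $G=\sum A_ay^a$, the $(\alpha,\beta)$-component of $\Phi(G)$ is $q'^\alpha p'^{-\beta}\sum A_a^\sigma y^a$.*

**Step 3: two more coefficients.** First, $c_{j,j-1}=-\binom j2Np'^{-j}$. This holds for $j=1$. Since $c_{j,j}'=-jNp'^{-j}$, the recursion gives $c_{j+1,j}=-\big(j+\binom j2\big)Np'^{-j-1}=-\binom{j+1}2Np'^{-(j+1)}$.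

Second, write $c_{j,j-2}=\varepsilon_jp'^{-j}$ for $j\ge2$, with $\varepsilon_2=0$ (and put $\varepsilon_1=0$). Since $c_{j,j-1}'=-\binom j2(N'-jN^2)p'^{-j}$, the recursion gives $\varepsilon_{j+1}=\varepsilon_j-\binom j2(N'-jN^2)$. Summing with $i\binom i2=3\binom i3+2\binom i2$ and $\sum_{i<j}\binom im=\binom j{m+1}$, and then inserting $N'=S+\frac12N^2$:
$$\varepsilon_j=-\tbinom j3N'+\big(3\tbinom j4+2\tbinom j3\big)N^2=-\tbinom j3S+\big(3\tbinom j4+\tfrac32\tbinom j3\big)N^2=-\tbinom j3S+\tfrac12\tbinom j2\tbinom{j-1}2N^2 .$$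
The last equality holds because both coefficients of $N^2$ equal $\frac18j(j-1)^2(j-2)$: indeed $3\binom j4+\frac32\binom j3=\frac18j(j-1)(j-2)\big((j-3)+2\big)$.

**Step 4: the derivations.** For $k\ge1$ define the $K$-linear derivation
$$X_k=\sum_{j\ge k+1}\binom j{k+1}\,y_{j-k}\,\partial_{y_j}\quad\text{on }\mathcal A .$$
So $X_1y_j=\binom j2y_{j-1}$ and $X_2y_j=\binom j3y_{j-2}$ (zero when the binomial coefficient is zero). $X_k$ lowers the weight by $k$ and keeps the degree.

**Lemma 5.** *Let $G=\sum A_ay^a$ have bidegree $(\alpha,\beta)$ and $\sigma$-invariant coefficients, $A_a^\sigma=A_a$. Then the components of $\Phi(G)$ in bidegrees $(\alpha,\beta-1)$ and $(\alpha,\beta-2)$ are*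
$$-q'^\alpha p'^{-\beta}N\,X_1G\qquad\text{and}\qquad q'^\alpha p'^{-\beta}\big(\tfrac12N^2X_1^2G-S\,X_2G\big).$$

*Proof.* A product of $\alpha$ factors $Y_j$ has degree $\alpha$ only where each factor contributes its degree-one part $q'\sum_sc_{j,j-s}y_{j-s}$. Using $A_a^\sigma=A_a$, we see that the $(\alpha,\beta-s)$-component of $\Phi(G)$ is $q'^\alpha p'^{-\beta}$ times the coefficient of $t^s$ in $\theta_t(G)$, where $\theta_t:\mathcal A\to\mathcal A[t]$ is the $K$-algebra homomorphism with
$$\theta_t(y_j)=\sum_st^s\,p'^jc_{j,j-s}\,y_{j-s}\equiv y_j-tN\tbinom j2y_{j-1}+t^2\varepsilon_jy_{j-2}\pmod{t^3},$$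
with $0\le s\le j-1$. Compare it with
$$\psi_t=1-tN X_1+t^2\big(\tfrac12N^2X_1^2-S X_2\big)\pmod{t^3}.$$
The map $\psi_t$ is also a $K$-algebra homomorphism modulo $t^3$. To check this, put $\delta_1=-NX_1$, $\delta_2=-SX_2$; these are $K$-linear derivations, and $\delta_1^2=N^2X_1^2$. In $\psi_t(G)\psi_t(H)$ the coefficient of $t$ is $\delta_1(G)H+G\delta_1(H)=\delta_1(GH)$. The coefficient of $t^2$ is
$$\big(\tfrac12\delta_1^2G+\delta_2G\big)H+\delta_1G\,\delta_1H+G\big(\tfrac12\delta_1^2H+\delta_2H\big)=\big(\tfrac12\delta_1^2+\delta_2\big)(GH).$$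
On generators, $X_1^2y_j=\binom j2\binom{j-1}2y_{j-2}$, so the coefficient of $t^2$ in $\psi_t(y_j)$ is $\big(\frac12\binom j2\binom{j-1}2N^2-\binom j3S\big)y_{j-2}=\varepsilon_jy_{j-2}$. So $\theta_t$ and $\psi_t$ agree on all $y_j$, hence on $\mathcal A$ modulo $t^3$. $\square$

For $W=y_1y_3-\frac32y_2^2$ from Section 3 we have $X_1W=0$ and $X_2W=y_1^2$, so the three top layers of $\Phi(W)$ in degree $2$ are $q'^2p'^{-4}(W-S\,y_1^2)$.

## 8. Two derivations suffice

**Lemma 6.** *If $G\in\mathcal A$ and $X_1G=X_2G=0$, then $G\in K[y_1]$.*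

*Proof.* The purpose of the first step is to get all $X_k$ from $X_1,X_2$.

**Step 1: commutators.** We have $X_kX_my_j=\binom j{m+1}\binom{j-m}{k+1}y_{j-m-k}$. For $j\ge k+m+1$,
$$\binom j{m+1}\binom{j-m}{k+1}=\frac{j!\,(j-m)}{(m+1)!\,(k+1)!\,(j-m-k-1)!},$$
so subtracting the same expression with $k$ and $m$ exchanged gives $(k-m)\frac{j!}{(k+1)!(m+1)!(j-m-k-1)!}y_{j-k-m}$. For $j\le k+m$ both $X_kX_my_j$ and $X_mX_ky_j$ vanish. As derivations are determined by their values on generators,
$$[X_k,X_m]=(k-m)\frac{(k+m+1)!}{(k+1)!\,(m+1)!}\,X_{k+m}.$$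
In particular $[X_1,X_m]$ is a nonzero multiple of $X_{m+1}$ for each $m\ge2$ (for instance $[X_1,X_2]=-2X_3$). By induction $X_kG=0$ for all $k\ge1$.

**Step 2: the top variable.** Suppose some $y_m$ with $m\ge2$ occurs in $G$, and let $m$ be the largest such index. In $X_{m-1}G=\sum_{j\ge m}\binom jm\,y_{j-m+1}\,\partial_{y_j}G$ only $j=m$ contributes, so $0=X_{m-1}G=y_1\,\partial G/\partial y_m\ne0$, a contradiction. $\square$

## 9. The corner of an invariant hypersurface

**Proposition 7.** *Assume (H), with $f$ transcendental and DA. Then $p$ is exceptional.*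

*Proof.* Suppose $p$ is not exceptional; we look for a contradiction.

**Step 1: a good base point.** We may replace $z_0$ by a nearby point $z_0'$: prepend to the path the segment from $z_0'$ to $z_0$ and append the $p$-image of the segment from $z_0$ to $z_0'$. The continued germ is then that of $f_1$ at $p(z_0')$. So we may assume that $z_0$ and $p(z_0)$ are finite, $f$ and $f_1$ are holomorphic there, $p'(z_0)\ne0$, and $q$ is holomorphic at $f(z_0)$.

**Step 2: the minimal equation, and $P\mid\Phi(P)$.** Let $n$ be minimal such that some nonzero polynomial in $\mathbb C[z,y_0,\dots,y_n]$ vanishes on $(z,f,\dots,f^{(n)})$. It exists since $f$ is DA, and $n\ge1$ since $f$ is transcendental. The functions $z,f,\dots,f^{(n-1)}$ are algebraically independent, so $F=\mathbb C(z,y_0,\dots,y_{n-1})$ is identified with $\mathbb C(z,f,\dots,f^{(n-1)})$, over which $f^{(n)}$ is algebraic. Clear denominators in its minimal polynomial and make it primitive over $\mathbb C[z,y_0,\dots,y_{n-1}]$. By Gauss's lemma this gives an irreducible $P\in\mathbb C[z,y_0,\dots,y_n]$,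 involving $y_n$, that divides every polynomial in $\mathbb C[z,y_0,\dots,y_n]$ vanishing on $(z,f,\dots,f^{(n)})$: such a polynomial is divisible by $P$ in $F[y_n]$, hence in the polynomial ring.

The relation $P(z,f,\dots,f^{(n)})=0$ persists under continuation, so $P(w,f_1(w),\dots,f_1^{(n)}(w))=0$ near $p(z_0)$. Put $w=p(z)$ and use (2):
$$\Phi(P)\big(z,f(z),\dots,f^{(n)}(z)\big)=0 .$$
The coefficients of $\Phi(P)\in K[y_1,\dots,y_n]$ have denominators that are products of a function of $z$ and a function of $y_0$. So $a(z)b(y_0)\Phi(P)$ is a polynomial for suitable nonzero polynomials $a,b$; it vanishes on the jet of $f$, hence is divisible by $P$. Therefore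
$$\Phi(P)=R\,P,\qquad R\in K[y_1,\dots,y_n].\tag{9}$$

**Step 3: the corner, and the normalization of $R$.** Decompose $P=\sum P_{(\alpha,\beta)}$ by bidegree over $K$. Let $\beta_0$ be the largest weight $\beta$ with some $P_{(\alpha,\beta)}\ne0$, and let $\alpha_0$ be the smallest $\alpha$ with $P_{(\alpha,\beta_0)}\ne0$. By Lemma 4, the $(\alpha_0,\beta_0)$-component of $\Phi(P)$ comes only from the $P_{(\alpha_0-r,\beta_0+s)}$ with $r,s\ge0$, and among these only $P_{(\alpha_0,\beta_0)}=\sum A_ay^a$ is nonzero. So this component is $q'^{\alpha_0}p'^{-\beta_0}\sum A_a^\sigma y^a$, which is nonzero because $\sigma$ is injective. Hence $\Phi(P)\ne0$ and $R\ne0$. By Lemma 4, $\Phi(P)$ has weight at most $\beta_0$, while the top weight of $RP$ is that of $R$ plus $\beta_0$. So $R$ has weight $0$, i.e. $R\in K^\times$, and comparing $(\alpha_0,\beta_0)$-components in (9) gives $A_a^\sigma q'^{\alpha_0}p'^{-\beta_0}=RA_a$ for each $a$.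

Now divide $P$ by one nonzero coefficient $A_*$ of $P_{(\alpha_0,\beta_0)}$. The new $P$ is in $K[y_1,\dots,y_n]$ and satisfies (9) with the factor $RA_*/A_*^\sigma=q'^{\alpha_0}p'^{-\beta_0}$. So from now on
$$\Phi(P)=q'^{\alpha_0}p'^{-\beta_0}P,\qquad P_0:=P_{(\alpha_0,\beta_0)}\ne0\ \text{ has $\sigma$-invariant coefficients}.\tag{10}$$

**Step 4: nothing has smaller degree, $P_{(\alpha,\beta)}=0$ for $\alpha<\alpha_0$.** This clears the side from which terms could reach the layers below the corner. Otherwise, among the nonzero components with $\alpha<\alpha_0$ take one with $\beta$ maximal and then $\alpha$ minimal. By definition of $\alpha_0$, $\beta<\beta_0$. The $(\alpha,\beta)$-component of $\Phi(P)$ comes only from the $P_{(\alpha-r,\beta+s)}$. These all have degree $<\alpha_0$, so they vanish for $s>0$ by maximality of $\beta$, and for $s=0$, $r>0$ by minimality of $\alpha$. So (10) and Lemma 4 give, for a nonzero coefficient $A$ of $P_{(\alpha,\beta)}$, $q'^\alpha p'^{-\beta}A^\sigma=q'^{\alpha_0}p'^{-\beta_0}A$, i.e. $A^\sigma=q'^{\alpha_0-\alpha}p'^{\beta-\beta_0}A$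 with $\beta-\beta_0\ne0$. This is (3), contrary to Lemma 3.

**Step 5: the first layer, $X_1P_0=0$ and $P_{(\alpha_0,\beta_0-1)}=0$.** By Step 4 and the maximality of $\beta_0$, the $(\alpha_0,\beta_0-1)$-component of $\Phi(P)$ comes only from $P_{(\alpha_0,\beta_0-1)}=\sum A_ay^a$ and from $P_0$. Write $X_1P_0=\sum\xi_ay^a$; since $X_1$ has integer coefficients, the $\xi_a$ are $\sigma$-invariant. By Lemmas 4 and 5, (10) gives
$$q'^{\alpha_0}p'^{-\beta_0+1}A_a^\sigma-q'^{\alpha_0}p'^{-\beta_0}N\xi_a=q'^{\alpha_0}p'^{-\beta_0}A_a,\quad\text{i.e.}\quad p'A_a^\sigma-A_a=N\xi_a .$$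
If $\xi_a\ne0$, then $B=A_a/\xi_a$ solves (4), contrary to Lemma 3. So all $\xi_a=0$, and $A_a^\sigma=p'^{-1}A_a$. A nonzero $A_a$ would solve (3) with $k=0$, $l=-1$; so $A_a=0$.

**Step 6: the second layer, $X_2P_0=0$.** By Steps 4 and 5, the $(\alpha_0,\beta_0-2)$-component of $\Phi(P)$ comes only from $P_{(\alpha_0,\beta_0-2)}=\sum A_ay^a$ and from $P_0$. Write $X_2P_0=\sum\xi_ay^a$, again with $\sigma$-invariant $\xi_a$. As $X_1P_0=0$, Lemma 5 and (10) give $p'^2A_a^\sigma-S\xi_a=A_a$, i.e.
$$p'^2A_a^\sigma-A_a=S\xi_a .$$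
If $\xi_a\ne0$, then $C=-A_a/\xi_a$ satisfies $-p'^2C^\sigma+C=S$, which is (5), contrary to Lemma 3. So $X_2P_0=0$.

**Step 7: the contradiction.** By Lemma 6, $P_0\in K[y_1]$. Being bihomogeneous, it is a $K$-multiple of $y_1^{\alpha_0}$, so $\beta_0=\alpha_0$. For every nonzero component $P_{(\alpha,\beta)}$ we have
$$\alpha\ge\alpha_0=\beta_0\ge\beta\ge\alpha,$$
by Step 4, the maximality of $\beta_0$, and $|a|\le\|a\|$. So $\alpha=\beta=\beta_0$ and the component is a multiple of $y_1^{\beta_0}$. Thus $P$ is a $K$-multiple of $y_1^{\beta_0}$. The original $P$ is an irreducible polynomial involving $y_n$ with $n\ge1$, so it is a constant multiple of $y_1$. Hence $f'=0$, contradicting that $f$ is transcendental. $\square$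

## 10. Inverse germs and Theorem B

To get information about $q$ we exchange the roles of $p$ and $q$ by passing to $f^{-1}$.

**Lemma 8.** *Let $f$ be a germ at $z_0$, holomorphic with $f'(z_0)\ne0$, and $g=f^{-1}$. If $f$ is DA, so is $g$. If $f$ is transcendental, so is $g$.*

*Proof.* **Step 1: DA means finite transcendence degree.** We claim that $f$ is DA if and only if $\mathbb C(z,f,f',\dots)$ has finite transcendence degree over $\mathbb C$. If the degree is finite, then $z,f,\dots,f^{(m)}$ are algebraically dependent for large $m$, so $f$ is DA. Conversely let $f$ be DA; take a relation $P$ of minimal order $n$ and, among these, of minimal degree in $y_n$. The separant $\partial P/\partial y_n$ is a nonzero polynomial of smaller degree in $y_n$, so it does not vanish on the jet of $f$. Differentiating $P(z,f,\dots,f^{(n)})=0$ gives $\frac{\partial P}{\partial y_n}f^{(n+1)}+(\text{a polynomial in }z,f,\dots,f^{(n)})=0$. So $f^{(n+1)}\in\mathbb C(z,f,\dots,f^{(n)})$, and by repeated differentiation the same holds for all higher derivatives.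 The transcendence degree is at most $n+2$.

**Step 2: the inverse.** From $g(f(z))=z$ we get $g'(f(z))=1/f'(z)$ and, by induction, $g^{(k)}(f(z))\in\mathbb C(f',\dots,f^{(k)})$. So substituting $w=f(z)$ embeds $\mathbb C(w,g,g',\dots)$ into $\mathbb C(z,f,f',\dots)$. By Step 1, $g$ is DA if $f$ is. Finally $Q(z,f(z))=0$ is equivalent to $Q(g(w),w)=0$, so $f$ and $g$ are transcendental together. $\square$

*Proof of Theorem B.* The first assertion is Proposition 7. Let $\deg q\ge2$.

**Step 1: a path on which the germs are invertible.** As in Section 9, move $z_0$ so that $z_0,p(z_0)$ are finite, $f,f_1$ are holomorphic there, and $f'(z_0)\ne0$, $f_1'(p(z_0))\ne0$. The continuation is carried by a finite chain of discs with meromorphic functions that agree on consecutive overlaps. In slightly smaller discs there are only finitely many bad points: $\infty$, and the poles and zeros of the derivative of the continued germ. Perturb the path inside the chain, with fixed endpoints, so that it avoids them. The final germ $f_1$ does not change.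

**Step 2: (H) for the inverse.** Along the new path $\gamma$ each continued germ $f_s$ at $\gamma(s)$ is holomorphic and locally injective. Its inverses at the points $f_s(\gamma(s))$ continue $g=f^{-1}$ along $s\mapsto f_s(\gamma(s))$, from $f(z_0)$ to $f_1(p(z_0))=q(f(z_0))$, ending with the germ $g_1=f_1^{-1}$. Applying $g_1$ to $f_1\circ p=q\circ f$ gives $p=g_1\circ q\circ f$ near $z_0$, that is, $g_1\circ q=p\circ g$ near $f(z_0)$. So (H) holds for $(q,p,g)$ in place of $(p,q,f)$.

**Step 3: conclusion.** By Lemma 8, $g$ is transcendental and DA. Since $\deg q\ge2$, Proposition 7 applies to $(q,p,g)$ and shows that $q$ is exceptional. $\square$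

## 11. Hypertranscendence of conjugacies: Theorem A

*Proof of Theorem A.* Let $p,q,f$ satisfy the standing hypotheses, with $p,q$ not both linearly conjugate to $M_d$ or $\pm T_d$. By the quoted result, $f$ is transcendental.

Hypothesis (H) holds: let $f$ be holomorphic on the connected set $\{R<|z|<\infty\}$, choose a finite $z_0$ with $|z_0|$ so large that $|p(z_0)|>R$ and (1) holds near $z_0$, and join $z_0$ to $p(z_0)$ in this set. The continued germ $f_1$ is $f$ itself near $p(z_0)$.

Suppose $f$ were DA. Since $\deg p=\deg q=d\ge2$, Theorem B shows that $p$ and $q$ are both exceptional. By Lemma 2 both are linearly conjugate to $M_d$ or $\pm T_d$, a contradiction. So $f$ is hypertranscendental. $\square$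

## 12. The algebraic conjugacies: Theorem C

*Proof of Theorem C.* (i)$\Rightarrow$(ii): an algebraic relation is an algebraic differential equation with $n=0$. (ii)$\Rightarrow$(iii) is Theorem A.

(iii)$\Rightarrow$(i). **Step 1: uniformize both maps by $M_d$.** Let $J(z)=\frac12(z+1/z)$, so $T_d\circ J=J\circ M_d$. As $J$ is odd, also $-T_d\circ J=J\circ(-M_d)$. If $a^{d-1}=-1$, the scaling $z\mapsto az$ conjugates $M_d$ to $-M_d$, because $a\,(z/a)^d=a^{1-d}z^d=-z^d$. So for every $p$ linearly conjugate to $M_d$ or $\pm T_d$ there is an algebraic function $\psi_p$, conformal at $\infty$, with $p\circ\psi_p=\psi_p\circ M_d$: an affine map $L$ when $p=L\circ M_d\circ L^{-1}$, and $L\circ J$, composed with a scaling for the minus sign, when $p=L\circ(\pm T_d)\circ L^{-1}$.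

**Step 2: reduce to $M_d$.** Put $g=\psi_q^{-1}\circ f\circ\psi_p$, conformal at $\infty$. Then $g\circ M_d=\psi_q^{-1}\circ f\circ p\circ\psi_p=\psi_q^{-1}\circ q\circ f\circ\psi_p=M_d\circ g$, i.e. $g(z^d)=g(z)^d$.

**Step 3: solve it.** Write $g(z)=cz\,u(z)$ with $c\neq 0$, $u(\infty)=1$. Then $c\,u(z^d)=c^du(z)^d$; at $\infty$ this gives $c^{d-1}=1$, and so $u(z^d)=u(z)^d$. If $u\not\equiv1$, then $u=1+az^{-m}+\cdots$ with $a\ne0$, $m\ge1$. The coefficient of $z^{-m}$ is $0$ in $u(z^d)=1+az^{-dm}+\cdots$ and $da$ in $u(z)^d$, a contradiction. So $u\equiv1$ and $f=\psi_q\circ(cz)\circ\psi_p^{-1}$ is algebraic. $\square$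

So there is no intermediate case: a nonaffine conformal conjugacy at $\infty$ between polynomials is either algebraic, explicitly $\psi_q\circ(cz)\circ\psi_p^{-1}$ with $c^{d-1}=1$, or hypertranscendental. In the example $p=z^2-2$, $q=M_2$ of Section 2, $\psi_p(z)=z+1/z$, $\psi_q(z)=z$, $c=1$, and $f=\psi_p^{-1}$.

## 13. Poincaré functions

Theorem B allows $\deg q=1$, and this contains Ritt's theorem.

**Corollary 1 (Ritt's theorem).** *Let $p$ be rational of degree $\ge2$ with a finite fixed point $a$ of multiplier $s$, $|s|>1$, and let $\varphi$ be the meromorphic Poincaré function on $\mathbb C$: $\varphi(sz)=p(\varphi(z))$, $\varphi(0)=a$, $\varphi'(0)=1$. If $p$ is not exceptional, $\varphi$ is hypertranscendental.*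

*Proof.* First, $\varphi$ is transcendental. An algebraic function that is meromorphic in $\mathbb C$ is rational; and if $\varphi$ were rational, comparing degrees in $\varphi(sz)=p(\varphi(z))$ would give $\deg\varphi=\deg p\cdot\deg\varphi$, which is impossible since $\varphi$ is nonconstant and $\deg p\ge2$. Let $f=\varphi^{-1}$ near $a$, with $f(a)=0$. Putting $z=f(x)$ in the functional equation gives $\varphi(sf(x))=p(x)$, so $f\circ p=s\,f$ near $a$. Thus (H) holds with $z_0=p(z_0)=a$, the constant path, and $q(w)=sw$. If $\varphi$ were DA, then by Lemma 8 $f$ would be transcendental and DA, and by Theorem B $p$ would be exceptional. $\square$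

## 14. Exceptional maps characterized by (H)

**Corollary 2.** *A rational map $p$ of degree $\ge2$ is exceptional if and only if there exist a nonconstant rational $q$ and a transcendental DA germ $f$ satisfying (H).*

So non-exceptionality in Theorem B cannot be weakened.

*Proof.* "If" is Theorem B. Conversely let $p$ be exceptional, with function $\nu$.

**Step 1: the possible values of $\nu$.** By Lemma 2, $\sum(1-1/\nu)=2$, where each nonzero term lies in $[\frac12,1]$. So between two and four points have $\nu>1$. Two points: both terms are $1$. Four points: all terms are $\frac12$. Three points: the reciprocals sum to $1$. So the values $\nu>1$ are $(\infty,\infty)$, $(2,2,\infty)$, $(2,2,2,2)$, $(3,3,3)$, $(2,4,4)$ or $(2,3,6)$.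

**Step 2: lift $p$ to an affine map.** Put $\mathcal O=\mathbb P^1\setminus\{\nu=\infty\}$. By the classical uniformization of parabolic orbifolds (J. Milnor, *Dynamics in One Complex Variable*, 3rd ed., Princeton 2006, Appendix E) there is a universal orbifold covering $\pi:\mathbb C\to\mathcal O$, of local degree $\nu(\pi(w))$ at each $w$. Since $\nu(p(x))=\infty$ if and only if $\nu(x)=\infty$, we have $p^{-1}(\mathcal O)=\mathcal O$ and $p:\mathcal O\to\mathcal O$ is proper. Since $\nu(p(x))=e_x\nu(x)$, $p$ is an orbifold covering, and $p\circ\pi$ is again a universal orbifold covering; its local degree at $w$ is $e_{\pi(w)}\nu(\pi(w))=\nu(p(\pi(w)))$. By uniqueness of the universal covering, $p\circ\pi=\pi\circ A$ with $A$ biholomorphic on $\mathbb C$, i.e. affine.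

**Step 3: $\pi$ is transcendental and DA.** For $(\infty,\infty)$ and $(2,2,\infty)$, after an affine change of variable and Möbius post-composition $\pi$ is $\exp$ and $\cos$ respectively. In the other cases $\mathcal O=\mathbb P^1$, and the deck group is a group of affine maps acting properly discontinuously with compact quotient. An element $w\mapsto aw+b$ with $|a|\ne1$ would have a fixed point with infinite stabilizer (it has infinite order), contrary to proper discontinuity. So the group consists of Euclidean isometries, and by Bieberbach's theorem it contains a lattice of translations. Since $\pi$ is invariant under it, $\pi$ is elliptic. An elliptic function $\pi$ is DA, as $\pi$ and $\pi'$ are algebraically dependent; and it is transcendental, as an algebraic function meromorphic in $\mathbb C$ is rational, and a nonconstant rational function has no period.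

**Step 4: the germ $f$.** Choose a generic finite $z_0$ with $p(z_0)$ finite and $p'(z_0)\ne0$, and let $f$ be a local inverse of $\pi$ at $z_0$. By Lemma 8 it is transcendental and DA. Let
$$f_1=A\circ f\circ p^{-1}\quad\text{at }p(z_0),$$
with the local branch $p(z_0)\mapsto z_0$. Then $f_1\circ p=A\circ f$, and $\pi\circ f_1=\pi\circ A\circ f\circ p^{-1}=p\circ\pi\circ f\circ p^{-1}=\mathrm{id}$. So $f_1$ is the local inverse of $\pi$ at $p(z_0)$ with value $A(f(z_0))$. Neither $f(z_0)$ nor $A(f(z_0))$ is critical for $\pi$: at $f(z_0)$, the relation $p\circ\pi=\pi\circ A$ gives $\pi'(A(\cdot))\,A'=p'(\pi)\,\pi'\ne0$. Let $\delta$ be a path from $f(z_0)$ to $A(f(z_0))$ avoiding the critical points and the poles of $\pi$. The local inverses of $\pi$ at $\pi(\delta(s))$ with value $\delta(s)$ continue $f$ along $\pi\circ\delta$, which leads from $z_0$ to $\pi(A(f(z_0)))=p(z_0)$, and the final germ is $f_1$. So (H) holds with $q=A$. $\square$
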